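\title{Resilient pairs and $C^1$ conjugation toward the identity on the interval}

\begin{abstract}
A resilient pair for a group acting on $[0,1]$ consists of two elements that map one interval onto disjoint subintervals of its interior. Let $G$ be a finitely generated, or merely countable, group of orientation-preserving $C^1$ diffeomorphisms of $[0,1]$. We prove that $G$ has no resilient pair if and only if there are homeomorphisms $\varphi_n$ such that each $\varphi_nG\varphi_n^{-1}$ consists of $C^1$ diffeomorphisms and $\varphi_ng\varphi_n^{-1}$ tends to the identity in the $C^1$ topology for every $g\in G$. The $\varphi_n$ can be taken to be $C^1$ diffeomorphisms exactly when every element of $G$ has derivative $1$ at each of its fixed points. In the proof, the strongly hyperbolic fixed points are weakened one orbit at a time by coordinate changes whose derivative is singular along the orbit; after that, derivatives grow slowly, and one $C^1$ conjugation finishes the argument.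
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $I=[0,1]$, and let $\mathrm{Diff}^1_+(I)$ be the group of orientation-preserving $C^1$ diffeomorphisms of $I$, that is, of increasing homeomorphisms $g$ of $I$ with a continuous and positive derivative $Dg$. If $h\in\mathrm{Diff}^1_+(I)$, then $h(0)=0$, so $|h(x)-x|\le\int_0^x|Dh-1|$. Hence a sequence $h_n$ in $\mathrm{Diff}^1_+(I)$ converges to the identity in the $C^1$ topology, meaning $\|h_n-\mathrm{id}\|_{C^1}\to0$, if and only if $Dh_n\to1$ uniformly.

Let $G$ be a subgroup of $\mathrm{Diff}^1_+(I)$. How far the elements of $G$ are from the identity depends on the coordinate in which we look at $I$. A \emph{coordinate change} for $G$ is a homeomorphism $\varphi$ of $I$ such that $\varphi g\varphi^{-1}$ is again a $C^1$ diffeomorphism of $I$ for every $g\in G$; the map $\varphi$ itself need not be differentiable. This paper determines when coordinate changes can bring $G$ arbitrarily close to the identity.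

\subsection*{Two candidate obstructions}
The first candidate is a \emph{hyperbolic fixed point}: a point $p$ with $g(p)=p$ and $Dg(p)\ne1$ for some $g\in G$. If $\varphi$ is a $C^1$ diffeomorphism, the chain rule gives $D(\varphi g\varphi^{-1})(\varphi(p))=Dg(p)$, so no sequence of $C^1$ coordinate changes can make $Dg$ tend to $1$. The next example shows that homeomorphisms can. It is the smallest case of the method of this paper.

\begin{example}\label{ex:moebius}
For $\lambda>0$ let
\[
f_\lambda(x)=\frac{\lambda x}{1+(\lambda-1)x},\qquad Df_\lambda(x)=\frac{\lambda}{(1+(\lambda-1)x)^2}.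
\]
The derivative is monotone, with values $\lambda$ at $0$ and $\lambda^{-1}$ at $1$. In the coordinate $t=x/(1-x)\in[0,\infty]$ the map $f_\lambda$ is $t\mapsto\lambda t$, so the maps $f_\lambda$ form a group. For $0<\varepsilon<1$ let $\varphi_\varepsilon(x)=x^\varepsilon/(x^\varepsilon+(1-x)^\varepsilon)$, which is $t\mapsto t^\varepsilon$. Then $\varphi_\varepsilon f_\lambda\varphi_\varepsilon^{-1}$ is $t\mapsto(\lambda t^{1/\varepsilon})^\varepsilon=\lambda^\varepsilon t$; in other words $\varphi_\varepsilon f_\lambda\varphi_\varepsilon^{-1}=f_{\lambda^\varepsilon}$. Its derivative lies between $\lambda^{-\varepsilon}$ and $\lambda^{\varepsilon}$ and tends to $1$ uniformly as $\varepsilon\to0$. The derivative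
\[
D\varphi_\varepsilon(x)=\frac{\varepsilon\,x^{\varepsilon-1}(1-x)^{\varepsilon-1}}{(x^\varepsilon+(1-x)^\varepsilon)^2}
\]
has an integrable singularity of the form $|x-p|^{\varepsilon-1}$ at each of the two fixed points $p$, and this singularity replaces $Df_\lambda(p)$ by $Df_\lambda(p)^\varepsilon$.
\end{example}

The second candidate involves only the order of points, so no coordinate change removes it.

\begin{definition}\label{def:resilient}
Let $G$ be a group of orientation-preserving homeomorphisms of $I$. A \emph{resilient pair} for $G$ is a tuple $(f,g;x,y)$ with $f,g\in G$ and $x,y\in I$ such that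
\[
x<f(x)<f(y)<g(x)<g(y)<y .
\]
\end{definition}

Equivalently, $f$ and $g$ map $[x,y]$ onto disjoint subintervals of $(x,y)$, the image under $f$ being the left one. If $\varphi$ is an increasing homeomorphism, then $G$ has a resilient pair if and only if $\varphi G\varphi^{-1}$ has one.

\begin{lemma}\label{lem:obstruction}
Let $(f,g;x,y)$ be a resilient pair, and let $\varphi$ be a homeomorphism of $I$ such that $\hat f=\varphi f\varphi^{-1}$ and $\hat g=\varphi g\varphi^{-1}$ are $C^1$. Then $D\hat f$ or $D\hat g$ takes a value less than $\frac12$.
\end{lemma}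

\begin{proof}
Let $K=\varphi([x,y])$. The sets $\hat f(K)$ and $\hat g(K)$ are disjoint compact subintervals of $K$, so their lengths satisfy $|\hat f(K)|+|\hat g(K)|<|K|$. One of the two, say $\hat f(K)$, has length less than $|K|/2$, and the mean value theorem gives a point of $K$ where $D\hat f<\frac12$.
\end{proof}

So a group with a resilient pair stays away from the identity in every coordinate, while hyperbolic fixed points can be undone, at least in Example~\ref{ex:moebius}. It is natural to ask whether resilient pairs are the only obstruction. The following question is posed in \cite{birs}.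

\medskip
\noindent\textbf{Question.} \emph{Let $G$ be a finitely generated subgroup of $\mathrm{Diff}^1_+(I)$ with no resilient pair. Is there a sequence of coordinate changes $\varphi_n$ for $G$ such that $\varphi_ng\varphi_n^{-1}\to\mathrm{id}$ in the $C^1$ topology for every $g\in G$?}
\medskip

Example~\ref{ex:moebius} suggests a positive answer, but there each hyperbolic point is fixed by the whole group. In general a singularity placed at a point $p$ is moved by the elements of $G$ that do not fix $p$. It must then be placed at every point of the orbit of $p$, which may be infinite and may accumulate, and all elements of $G$ must remain $C^1$, also at the accumulation points.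

\subsection*{Results}
The answer to the question is yes.

\begin{theorem}\label{thm:main}
Let $G$ be a subgroup of $\mathrm{Diff}^1_+(I)$ with no resilient pair; $G$ need not be finitely generated. For every finite set $F\subset G$ and every $\eta>0$ there is an orientation-preserving homeomorphism $\varphi$ of $I$ such that $\varphi g\varphi^{-1}$ is a $C^1$ diffeomorphism for every $g\in G$, and
\[
e^{-\eta}\le D(\varphi s\varphi^{-1})\le e^{\eta}\quad\text{on $I$, for all $s\in F$.}
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $G$ be a countable subgroup of $\mathrm{Diff}^1_+(I)$, for instance a finitely generated one. Then $G$ has no resilient pair if and only if there are coordinate changes $\varphi_n$ for $G$ such that $\varphi_ng\varphi_n^{-1}\to\mathrm{id}$ in the $C^1$ topology for every $g\in G$.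
\end{corollary}

\begin{proof}
Suppose that $G$ has no resilient pair. Write $G$ as an increasing union of finite sets $F_n$, and let $\varphi_n$ be given by Theorem~\ref{thm:main} for $F_n$ and $\eta=1/n$. Each $g\in G$ lies in $F_n$ for large $n$, and then $e^{-1/n}\le D(\varphi_ng\varphi_n^{-1})\le e^{1/n}$. Conversely, if such $\varphi_n$ exist and $f,g\in G$, then $\varphi_nf\varphi_n^{-1}$ and $\varphi_ng\varphi_n^{-1}$ have derivative at least $\frac12$ for large $n$, and Lemma~\ref{lem:obstruction} shows that $f,g$ are not part of a resilient pair.
\end{proof}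

For arbitrary groups the equivalence takes the following form. It shows that the weak bound $\frac12$, for two elements at a time, already forces the full conclusion of Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:equiv}
For a subgroup $G$ of $\mathrm{Diff}^1_+(I)$ the following are equivalent.
\begin{enumerate}
\item[(i)] $G$ has no resilient pair.
\item[(ii)] The conclusion of Theorem~\ref{thm:main} holds for all finite $F\subset G$ and all $\eta>0$.
\item[(iii)] For all $f,g\in G$ there is a homeomorphism $\varphi$ of $I$ such that $\varphi f\varphi^{-1}$ and $\varphi g\varphi^{-1}$ are $C^1$ with derivative at least $\frac12$ everywhere.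
\end{enumerate}
\end{theorem}

The last theorem assumes nothing about resilient pairs. It says that hyperbolic fixed points are the only reason for using coordinate changes that are not $C^1$.

\begin{theorem}\label{thm:smooth}
For a countable subgroup $G$ of $\mathrm{Diff}^1_+(I)$ the following are equivalent.
\begin{enumerate}
\item[(a)] There are $C^1$ diffeomorphisms $\varphi_n$ of $I$ such that $\varphi_ng\varphi_n^{-1}\to\mathrm{id}$ in the $C^1$ topology for every $g\in G$.
\item[(b)] $Dg(p)=1$ whenever $g\in G$ and $g(p)=p$.
\end{enumerate}
\end{theorem}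

\subsection*{Outline of the proof}
Every coordinate change that we use is the normalized primitive of a density. A continuous density achieves the bound $e^{\pm\eta}$ as soon as the derivatives of words of length $n$ in $F$ grow at an exponential rate below $\eta$ (Section~\ref{sec:density}). Fast growth always comes from fixed points that are expanded at a definite rate $\tau$ per letter (Section~\ref{sec:times}). In the absence of resilient pairs, these points lie in finitely many orbits, and each such orbit is discrete in itself (Section~\ref{sec:orbits}); this is the only place where the hypothesis is used. Along a discrete orbit, a density with singularities as in Example~\ref{ex:moebius} raises the derivatives at fixed points in the orbit to the power $\varepsilon$ and does not change them at other fixed points (Section~\ref{sec:weaken}). Finitely many such steps remove all points of rate $\tau$ (Section~\ref{sec:proofs}).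

\section{Groups without resilient pairs: examples}\label{sec:examples}

Let $(f,g;x,y)$ be a resilient pair. Since $f(x)>x$ and $f(y)<y$, the map $f$ has a fixed point $p\in(x,y)$, and likewise $g$ has a fixed point in $(x,y)$. Moreover, $f$ and $g$ do not commute: otherwise $g(p)\in[x,y]$ is fixed by $f$, so it lies in both $f([x,y])$ and $g([x,y])$, which are disjoint. In particular abelian groups have no resilient pair. The two examples below show what the proof has to handle.

\begin{example}[infinitely many hyperbolic orbits]\label{ex:sine}
Let $f(x)=x+\frac1{10}x^3\sin(\pi/x)$ for $x>0$ and $f(0)=0$. Then $Df(x)-1=\frac1{10}\big(3x^2\sin(\pi/x)-\pi x\cos(\pi/x)\big)$ tends to $0=Df(0)-1$ as $x\to0$ and has absolute value at most $(3+\pi)/10<1$, so $f\in\mathrm{Diff}^1_+(I)$. The points $1/n$ are fixed, with $Df(1/n)=1-(-1)^n\pi/(10n)\ne1$. The cyclic group generated by $f$ has infinitely many orbits of hyperbolic fixed points, but for each $\tau>0$ only finitely many of them satisfy $|\log Df|\ge\tau$.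
\end{example}

\begin{example}[an infinite hyperbolic orbit]\label{ex:wreath}
Let $h\in\mathrm{Diff}^1_+(I)$ satisfy $h(x)>x$ on $(0,1)$ and $h(x)=2x$ on $[0,\frac14]$. Let $z\in(\frac18,\frac14)$, and let $\ell=\mathrm{id}+v$, where $v$ is a $C^1$ function that vanishes outside $[\frac18,\frac14]$ and satisfies $|Dv|<1$, $v(z)=0$ and $Dv(z)>0$. Let $G$ be generated by $h$ and $\ell$. Put $a_n=h^n(\frac18)$ for $n\in\mathbb Z$; the intervals $J_n=[a_n,a_{n+1})$ partition $(0,1)$ because $h$ has no fixed point there. The map $\ell_n=h^n\ell h^{-n}$ is the identity outside $J_n$, so the $\ell_n$ generate an abelian group $B$ that preserves each $J_n$. As $hBh^{-1}=B$, every element of $G$ has the form $bh^k$ with $b\in B$, and it maps $J_n$ onto $J_{n+k}$. Only the elements with $k=0$ have a fixed point in $(0,1)$. The two elements of a resilient pair would therefore lie in $B$ and commute, so $G$ has no resilient pair. Every $\ell_n$ fixes every $h^k(z)$, so the orbit of the hyperbolic point $z$ is $\{h^k(z):k\in\mathbb Z\}$. It is infinite, and it accumulates at $0$, which is a hyperbolic fixed point of $h$.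
\end{example}

\section{Conjugation by a density}\label{sec:density}

\begin{lemma}\label{lem:density}
Let $\rho\colon I\to[1,\infty]$ be measurable with $Z=\int_0^1\rho<\infty$. Then $\varphi(x)=Z^{-1}\int_0^x\rho$ is an increasing homeomorphism of $I$. Let $g\in\mathrm{Diff}^1_+(I)$, and suppose that $C\colon I\to(0,\infty)$ is continuous and
\[
C(t)=Dg(t)\,\frac{\rho(g(t))}{\rho(t)}\quad\text{for almost every }t .
\]
Then $\hat g=\varphi g\varphi^{-1}$ is a $C^1$ diffeomorphism and $D\hat g=C\circ\varphi^{-1}$.
\end{lemma}

\begin{proof}
The map $\varphi$ is continuous because $\rho$ is integrable, strictly increasing because $\rho\ge1$, and it fixes $0$ and $1$. The measure $\mu=Z^{-1}\rho\,dt$ gives mass $\varphi(b)-\varphi(a)$ to $[a,b]$. Thus $\varphi_*\mu$ agrees with Lebesgue measure on intervals, and two finite Borel measures that agree on intervals are equal. For $x<y$, the change of variables formula for the $C^1$ diffeomorphism $g$ gives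
\[
\varphi(g(y))-\varphi(g(x))=\frac1Z\int_x^y\rho(g(t))Dg(t)\,dt=\int_x^yC\,d\mu=\int_{\varphi(x)}^{\varphi(y)}C(\varphi^{-1}(t))\,dt .
\]
So $\hat g$ is a primitive of the continuous positive function $C\circ\varphi^{-1}$.
\end{proof}

We call $\rho$ the \emph{density} of $\varphi$. With $u=\log\rho$ the conclusion reads
\begin{equation}\label{eq:coboundary}
\log D\hat g\circ\varphi=\log Dg+u\circ g-u\quad\text{almost everywhere.}
\end{equation}
If $\rho$ is finite and continuous, then $\varphi$ is a $C^1$ diffeomorphism and \eqref{eq:coboundary} is the chain rule; every $\varphi\in\mathrm{Diff}^1_+(I)$ arises in this way, with $\rho=D\varphi/\min D\varphi$. The task is to find $u$, possibly unbounded, such that $u\circ g-u$ agrees almost everywhere with a continuous function for each $g\in G$, and nearly cancels $\log Ds$ for each $s\in F$.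

\subsection*{Notation}
From now on $G$ is a subgroup of $\mathrm{Diff}^1_+(I)$ and $F\subset G$ is a nonempty finite set with $F=F^{-1}$; enlarging the set $F$ of Theorem~\ref{thm:main} loses nothing. A \emph{word} of length $n$ is a sequence $(s_1,\dots,s_n)\in F^n$, and its \emph{product} is the composition $s_n\cdots s_1$, in which $s_1$ is applied first. Let
\[
M_n=\max\big\{\log D(s_n\cdots s_1)(x):(s_1,\dots,s_n)\in F^n,\ x\in I\big\},\qquad A=M_1 .
\]
An element of $\mathrm{Diff}^1_+(I)$ has derivative $1$ somewhere, by the mean value theorem, so $M_n\ge0$. The chain rule gives $M_{n+m}\le M_n+M_m$, and for a subadditive sequence $M_n/n$ converges to its infimum. The \emph{growth rate} is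
\[
\chi=\lim_{n\to\infty}\frac{M_n}n=\inf_{n\ge1}\frac{M_n}n\in[0,A].
\]
If $\varphi$ is an increasing coordinate change for $G$, we write $\hat g=\varphi g\varphi^{-1}$, and a hat on $G$, $F$, $A$, $M_n$, $\chi$ denotes the same object for the group $\varphi G\varphi^{-1}$ and the set $\varphi F\varphi^{-1}$. Since $F$ is symmetric and $Ds(x)=1/Ds^{-1}(s(x))$, we have $e^{-A}\le Ds\le e^A$ for $s\in F$. The estimate in Theorem~\ref{thm:main} therefore says exactly that $\hat A\le\eta$.

\subsection*{Continuous densities}
If $u$ is continuous, \eqref{eq:coboundary} applied to products of words gives $|\hat M_n-M_n|\le2\max|u|$, so $\hat\chi=\chi$. As $\hat\chi\le\hat A$, a $C^1$ coordinate change can give $\hat A\le\eta$ only if $\chi\le\eta$. The converse holds up to the borderline case. To guess the density, note that $\hat A\le\eta$ means $u(x)\ge\log Ds(x)-\eta+u(s(x))$ for $s\in F$. Iterating this along a word and using $u\ge0$ gives $u(x)\ge\log D(s_n\cdots s_1)(x)-\eta n$. We take the smallest function allowed by these inequalities.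

\begin{proposition}\label{prop:continuous}
If $\chi<\eta$, there is $\varphi\in\mathrm{Diff}^1_+(I)$ with $e^{-\eta}\le D(\varphi s\varphi^{-1})\le e^\eta$ for all $s\in F$.
\end{proposition}

\begin{proof}
Let
\[
\rho(x)=\sup_{n\ge0}\ \max_{(s_1,\dots,s_n)\in F^n}e^{-\eta n}D(s_n\cdots s_1)(x),
\]
where the term $n=0$ is $1$. Choose $n_0\ge1$ with $M_n<\eta n$ for $n\ge n_0$. The terms with $n\ge n_0$ are less than $1$, so $\rho$ is the maximum of the finitely many continuous functions with $n<n_0$. Hence $\rho$ is continuous and $\rho\ge1$. For $s\in F$ and a word $(s_1,\dots,s_n)$,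
\[
e^{-\eta n}D(s_n\cdots s_1)(s(x))\,Ds(x)=e^{\eta}\,e^{-\eta(n+1)}D(s_n\cdots s_1s)(x)\le e^\eta\rho(x).
\]
The supremum over all words gives $\rho(s(x))Ds(x)\le e^\eta\rho(x)$. The diffeomorphism $\varphi$ with density $\rho$ thus satisfies $D\hat s\le e^\eta$ for $s\in F$, by Lemma~\ref{lem:density}. So $\hat A\le\eta$.
\end{proof}

\section{Growth of derivatives comes from fixed points}\label{sec:times}

We have to understand what makes $\chi$ large. A hyperbolic fixed point does, and the right measure of its strength is the expansion per letter, because the derivative itself can be made large by taking powers.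

\begin{definition}\label{def:P}
For $\tau>0$, let $P_\tau$ be the set of $z\in I$ for which there is a word of some length $m\ge1$ whose product $\ell$ satisfies $\ell(z)=z$ and $\log D\ell(z)\ge\tau m$.
\end{definition}

Contracting fixed points are included, since $\ell^{-1}$ is the product of a word of the same length. If $z\in P_\tau$, the powers of $\ell$ give $M_{jm}\ge\tau jm$ for all $j$, hence $\chi\ge\tau$. The aim of this section is the converse, which holds for every $G$.

\begin{proposition}\label{prop:closing}
If $\chi>\tau>0$, then $P_\tau\ne\emptyset$.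
\end{proposition}

The hypothesis gives a long word with a large derivative at some point $x_0$. To find a fixed point we need an interval that the inverse of a piece of this word maps into itself, so we must control the derivative on an interval of definite size. In class $C^1$ the only tool is uniform continuity: given $\delta>0$ there is $r>0$ such that
\begin{equation}\label{eq:scale}
|\log Ds(x)-\log Ds(y)|\le\delta\quad\text{for all }s\in F\text{ and }x,y\in I\text{ with }|x-y|\le r .
\end{equation}
This costs $\delta$ per letter, which is affordable, but it requires that the two orbits being compared stay within $r$ of each other at every step. They do if we go backward from a time at which every final segment of the word is expanding.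

Fix a word $(s_1,\dots,s_n)$, a point $x_0\in I$ and $a>0$. Let $x_k=s_k\cdots s_1(x_0)$ and
\[
S_k=\log D(s_k\cdots s_1)(x_0)-ak\quad(0\le k\le n),
\]
so that $S_0=0$ and $S_m-S_k=\log D(s_m\cdots s_{k+1})(x_k)-a(m-k)$ for $k<m$. We call $m\in\{1,\dots,n\}$ an \emph{$a$-hyperbolic time} if $S_m\ge S_k$ for all $0\le k<m$, that is, if
\begin{equation}\label{eq:hyptime}
\log D(s_m\cdots s_{k+1})(x_k)\ge a(m-k)\quad\text{for all }0\le k<m .
\end{equation}

\begin{lemma}\label{lem:backward}
Let $0<\delta<a$, let $r$ satisfy \eqref{eq:scale}, and let $m$ be an $a$-hyperbolic time. Put $h_k=(s_m\cdots s_{k+1})^{-1}$ for $0\le k<m$, $h_m=\mathrm{id}$, and $B=[x_m-r,x_m+r]\cap I$. Then for $y\in B$ and $0\le k\le m$,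
\[
\log Dh_k(y)\le-(a-\delta)(m-k),\qquad|h_k(y)-x_k|\le e^{-(a-\delta)(m-k)}|y-x_m|\le r .
\]
\end{lemma}

\begin{proof}
We use downward induction on $k$; for $k=m$ there is nothing to prove. Let $k<m$ and suppose that the claim holds for all $j$ with $k<j\le m$. We have $h_{j-1}=s_j^{-1}h_j$ with $s_j^{-1}\in F$, and $|h_j(y)-x_j|\le r$ for $y\in B$. By the chain rule and \eqref{eq:scale},
\[
\log Dh_k(y)=\sum_{j=k+1}^m\log Ds_j^{-1}(h_j(y))\le\sum_{j=k+1}^m\big(\log Ds_j^{-1}(x_j)+\delta\big).
\]
Since $\log Ds_j^{-1}(x_j)=-\log Ds_j(x_{j-1})$, the right side is $-\log D(s_m\cdots s_{k+1})(x_k)+\delta(m-k)$, which is at most $-(a-\delta)(m-k)$ by \eqref{eq:hyptime}. This bound holds on the whole interval $B$, which contains $x_m$, and $h_k(x_m)=x_k$. The mean value theorem gives the second inequality.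
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:closing}]
Choose $a$ with $\tau<a<\chi$, let $\delta=a-\tau$, and let $r$ satisfy \eqref{eq:scale}. Choose an integer $T\ge1$ with $e^{-\tau T}\le\frac12$, and let $L=\lceil2/r\rceil$.

\emph{There are many hyperbolic times.} For each $n$ we have $M_n\ge n\chi$, so there are a word of length $n$ and a point $x_0$ with $S_n\ge n(\chi-a)$. The running maximum $\max_{j\le k}S_j$ is $0$ for $k=0$ and at least $n(\chi-a)$ for $k=n$. It increases only when $k$ is an $a$-hyperbolic time, and then by at most $S_k-S_{k-1}\le A$. As $A\ge\chi>0$, there are at least $n(\chi-a)/A$ hyperbolic times. Take $n$ so large that there are $LT+1$ of them, $m_0<m_1<\dots<m_{LT}$.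

\emph{A return.} The $L+1$ times $m_0,m_T,m_{2T},\dots,m_{LT}$ are pairwise at least $T$ apart. Cover $I$ by $L$ intervals of length $1/L\le r/2$. Two of these times, $k<m$, have $x_k$ and $x_m$ in the same interval; so $m-k\ge T$ and $|x_k-x_m|\le r/2$.

\emph{A fixed point.} Let $\ell=s_m\cdots s_{k+1}$ and $B=[x_m-r,x_m+r]\cap I$. Lemma~\ref{lem:backward}, with $a-\delta=\tau$, gives for $y\in B$
\[
\log D\ell^{-1}(y)\le-\tau(m-k),\qquad|\ell^{-1}(y)-x_k|\le e^{-\tau T}r\le r/2 .
\]
Hence $|\ell^{-1}(y)-x_m|\le r$, so $\ell^{-1}$ maps the compact interval $B$ into itself and has a fixed point $z\in B$. Then $\ell$ is the product of a word of length $m-k$, $\ell(z)=z$, and $\log D\ell(z)=-\log D\ell^{-1}(z)\ge\tau(m-k)$.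
\end{proof}

\section{Hyperbolic orbits in the absence of resilient pairs}\label{sec:orbits}

By Propositions~\ref{prop:continuous} and \ref{prop:closing}, it suffices to find a coordinate change with $\hat P_\tau=\emptyset$ for some $\tau<\eta$. For this we need to know that $P_\tau$ is small. The mechanism in both lemmas below is the same: if an interval can be contracted by elements of $G$ to two different points of its interior, there is a resilient pair.

\begin{lemma}\label{lem:isolated}
Assume that $G$ has no resilient pair. If $\ell\in G$, $\ell(z)=z$ and $D\ell(z)>1$, then every point of the orbit $O=Gz$ is isolated in $O$.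
\end{lemma}

\begin{proof}
If $z\in\{0,1\}$, then $O=\{z\}$. Let $z\in(0,1)$ and $\kappa=\ell^{-1}$. Since $D\kappa$ is continuous and $D\kappa(z)<1$, there are $\theta<1$ and an interval $J=[z-\varrho,z+\varrho]\subset(0,1)$ on which $D\kappa\le\theta$; thus $|\kappa(y)-z|\le\theta|y-z|$ on $J$, and $\kappa^N(J)$ shrinks to $z$ as $N\to\infty$. Suppose that $\gamma\in G$ and that $\gamma(z)\ne z$ lies in the interior of $J$. By continuity $\gamma\kappa^N(J)$ shrinks to $\gamma(z)$. For large $N$, $\kappa^N(J)$ and $\gamma\kappa^N(J)$ are disjoint subintervals of the interior of $J$, so $\kappa^N$ and $\gamma\kappa^N$, in the suitable order, form a resilient pair on $J$. This contradiction shows that $z$ is isolated in $O$. The elements of $G$ are homeomorphisms that preserve $O$ and act transitively on it, so every point of $O$ is isolated in $O$.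
\end{proof}

To bound the number of orbits we need attracting intervals of uniform size, and the interval $J$ above may be very short. Lemma~\ref{lem:backward} provides a uniform size, at a suitable point of the orbit. The size depends on $\tau$, and Example~\ref{ex:sine} shows that finiteness fails if $\tau$ is not fixed.

\begin{lemma}\label{lem:finite}
Assume that $G$ has no resilient pair. For every $\tau>0$, the set $P_\tau$ meets only finitely many $G$-orbits.
\end{lemma}

\begin{proof}
Let $r$ satisfy \eqref{eq:scale} for $\delta=\tau/2$. Let $Q$ be the set of $q\in I$ for which there are $\kappa\in G$ and $\theta<1$ with $\kappa(q)=q$ and $|\kappa(y)-q|\le\theta|y-q|$ for all $y\in I$ with $|y-q|\le r$. We show that the orbit of each point of $P_\tau$ meets $Q$ and that $Q$ is finite.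

\emph{The orbit of $z\in P_\tau$ meets $Q$.} Let $(s_1,\dots,s_m)$ be a word as in Definition~\ref{def:P}. Repeat it once, setting $s_{k+m}=s_k$ for $1\le k\le m$, and form $x_k$ and $S_k$ ($0\le k\le2m$) with $x_0=z$ and $a=\tau$. Since $x_m=z$, we have $x_{k+m}=x_k$ and $S_{k+m}=S_k+S_m$ for $0\le k\le m$, and $S_m\ge0$ by the definition of $P_\tau$. Let $n\in\{m,\dots,2m\}$ maximize $S$ on this set. For $0\le k\le m$ we have $S_k\le S_{k+m}\le S_n$, so $n$ is a $\tau$-hyperbolic time. The element $\kappa=(s_n\cdots s_{n-m+1})^{-1}$ maps $q=x_n$ to $x_{n-m}=q$, and Lemma~\ref{lem:backward} with $k=n-m$ gives $|\kappa(y)-q|\le e^{-\tau m/2}|y-q|$ for $y\in I$ with $|y-q|\le r$. So $q\in Q\cap Gz$.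

\emph{$Q$ is finite.} Suppose that $q<q'$ are points of $Q\cap(0,1)$ with $q'-q<r$, and let $\kappa,\theta$ and $\kappa',\theta'$ be as in the definition of $Q$. Choose $\beta>0$ so small that $x=q-\beta>0$, $y=q'+\beta<1$ and $q'-q+\beta\le r$. Every point of $[x,y]$ is within distance $r$ of $q$ and of $q'$. The map $\kappa$ sends $[q-r,q+r]\cap I$ into itself, so $|\kappa^N(t)-q|\le\theta^Nr$ for $t\in[x,y]$, and the same holds for $\kappa',q',\theta'$. Let $\nu=\min(\beta,(q'-q)/2)$. For large $N$, the elements $f=\kappa^N$ and $g=(\kappa')^N$ satisfy
\[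
x\le q-\nu<f(x)<f(y)<q+\nu\le q'-\nu<g(x)<g(y)<q'+\nu\le y,
\]
which is a resilient pair. Hence distinct points of $Q\cap(0,1)$ are at distance at least $r$, and $Q$ is finite.
\end{proof}

\section{Weakening the fixed points in one discrete orbit}\label{sec:weaken}

This section contains the main construction. It uses only that the orbit is discrete in itself.

\begin{proposition}\label{prop:weaken}
Let $O$ be a $G$-orbit each of whose points is isolated in $O$, and let $0<\varepsilon<1$. There is an increasing homeomorphism $\varphi$ of $I$ such that $\hat g=\varphi g\varphi^{-1}$ is a $C^1$ diffeomorphism for every $g\in G$ and, whenever $g\in G$ and $g(p)=p$,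
\[
D\hat g(\varphi(p))=Dg(p)^\varepsilon\ \text{ if }p\in O,\qquad D\hat g(\varphi(p))=Dg(p)\ \text{ if }p\notin O .
\]
\end{proposition}

Following Example~\ref{ex:moebius}, we take the density $(r_p/|x-p|)^{1-\varepsilon}$ on the interval of radius $r_p$ around each $p\in O$, and $1$ outside these intervals; the normalization makes the two formulas agree at distance $r_p$. The issue is the choice of the radii. Suppose that $g$ is affine with slope $\lambda$ near $p$. Then near $p$
\begin{equation}\label{eq:affine}
Dg(x)\,\frac{\rho(g(x))}{\rho(x)}=\lambda\Big(\frac{r_{g(p)}}{\lambda r_p}\Big)^{1-\varepsilon}.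
\end{equation}
If $g(p)=p$, this is $\lambda^\varepsilon$, as desired. But outside the intervals and their preimages the left side equals $Dg(x)$, so continuity at an accumulation point of $O$ requires that $r_{g(p)}/r_p$ be asymptotic to $Dg(p)$ as $r_p\to0$, for every $g\in G$. A radius that is defined from the orbit itself has this property, because $g$ preserves $O$ and is almost affine at small scales. We take half the distance from $p$ to the rest of the orbit.

\begin{example}\label{ex:radii}
In Example~\ref{ex:wreath} let $z_n=2^{-n}z=h^{-n}(z)$ for $n\ge0$. The nearest other point of the orbit is $z_n/2$, so the rule gives the radius $z_n/4$. Then $\rho(h(x))=\rho(x)$ near $0$, and $D\hat h=2$ near $0$. With the smaller radii $4^{-n}z/4$, formula \eqref{eq:affine} gives the value $2\cdot2^{1-\varepsilon}$ near $z_n$ for $n\ge1$, while the value near $3z_n/4$ is $2$ for $n\ge2$. Both sequences of points tend to $0$, so $\hat h$ would not be $C^1$.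
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:weaken}]
\emph{The density.} For $p\in O$ let
\[
E_p=(O\cup\{0,1\})\setminus\{p\},\qquad r_p=\tfrac12\operatorname{dist}(p,E_p),\qquad V_p=\{x\in I:|x-p|<r_p\}.
\]
The endpoints are included so that $E_p\ne\emptyset$ and so that $V_p$ is not cut off by the boundary of $I$ when $p\in(0,1)$. Since $p$ is isolated in $O$, $r_p>0$. For $p\ne p'$ in $O$ we have $|p-p'|\ge2\max(r_p,r_{p'})\ge r_p+r_{p'}$, so the sets $V_p$ are pairwise disjoint and $O$ is countable. Either $O\subset(0,1)$, and then $V_p\subset(0,1)$ has length $2r_p$ and $\sum_p2r_p\le1$; or $O$ is $\{0\}$ or $\{1\}$, with radius $\frac12$. In both cases $\sum_p2r_p\le1$, and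
\begin{equation}\label{eq:radii}
\text{for each $\beta>0$, only finitely many $p\in O$ have $r_p\ge\beta$.}
\end{equation}
With $\log^+=\max(\log,0)$, let
\[
u_p(x)=(1-\varepsilon)\log^+\frac{r_p}{|x-p|}\quad(x\ne p),\qquad u_p(p)=+\infty,\qquad u=\sum_{p\in O}u_p,\qquad\rho=e^u .
\]
The function $u_p$ vanishes outside $V_p$ and is continuous on $I\setminus\{p\}$. At each point at most one $u_p$ is nonzero, so $u$ is finite on $I\setminus O$, and
\[
\int_0^1\rho\le1+\sum_{p\in O}2\int_0^{r_p}\Big(\frac{r_p}t\Big)^{1-\varepsilon}dt=1+\sum_{p\in O}\frac{2r_p}\varepsilon\le1+\frac1\varepsilon .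
\]
Let $\varphi$ be the homeomorphism with density $\rho$ from Lemma~\ref{lem:density}. It does not depend on the element $g\in G$, which we now fix. Let $\omega$ and $\omega'$ be the moduli of continuity of $\log Dg$ and $\log Dg^{-1}$, for instance $\omega(t)=\sup\{|\log Dg(x)-\log Dg(y)|:|x-y|\le t\}$. Both are nondecreasing and tend to $0$ as $t\to0$.

\emph{Step 1: the radii scale like the derivative.} We claim that for $p\in O$
\begin{equation}\label{eq:scaling}
\Big|\log\frac{r_{g(p)}}{r_p}-\log Dg(p)\Big|\le\omega(2r_p).
\end{equation}
Since $g$ permutes $O$ and fixes $0$ and $1$, we have $g(E_p)=E_{g(p)}$. Choose $e$ in the closure of $E_p$ with $|e-p|=2r_p$. Then $g(e)$ lies in the closure of $E_{g(p)}$, so $2r_{g(p)}\le|g(e)-g(p)|=2r_p\,Dg(\xi)$ for some $\xi$ with $|\xi-p|\le2r_p$. Thus $r_{g(p)}\le r_p\,Dg(p)e^{\omega(2r_p)}$. For the lower bound let $e\in E_p$ be arbitrary. Then $|e-p|\ge2r_p$, so there is a point $y$ between $p$ and $e$ with $|y-p|=2r_p$. As $g$ is monotone, $|g(e)-g(p)|\ge|g(y)-g(p)|\ge2r_p\,Dg(p)e^{-\omega(2r_p)}$. The infimum over $e$ gives $r_{g(p)}\ge r_p\,Dg(p)e^{-\omega(2r_p)}$.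

\emph{Step 2: the singularities at $p$ and $g(p)$ cancel.} We want to extend $u\circ g-u$ continuously, and we pair the term of $u$ at $p$ with the term of $u\circ g$ at $g(p)$. For $p\in O$ and $x\ne p$ let
\[
c_p(x)=u_{g(p)}(g(x))-u_p(x),\qquad d_p(x)=\log\frac{r_{g(p)}}{r_p}-\log\frac{|g(x)-g(p)|}{|x-p|}.
\]
The function $c_p$ is continuous on $I\setminus\{p\}$. For $x$ close to $p$ we have $x\in V_p$ and $g(x)\in V_{g(p)}$, so $c_p(x)=(1-\varepsilon)d_p(x)$. The difference quotient tends to $Dg(p)$, so $c_p$ extends continuously to $I$ with
\begin{equation}\label{eq:cp}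
c_p(p)=(1-\varepsilon)\Big(\log\frac{r_{g(p)}}{r_p}-\log Dg(p)\Big).
\end{equation}

\emph{Step 3: the terms $c_p$ are uniformly small.} We claim that
\begin{equation}\label{eq:bp}
\sup_I|c_p|\le b_p:=2\omega(2r_p)+\omega'(r_{g(p)}).
\end{equation}
By continuity it suffices to treat $x\ne p$. Since $t\mapsto\max(t,0)$ is $1$-Lipschitz, $|\log^+\alpha-\log^+\alpha'|\le|\log\alpha-\log\alpha'|$, and therefore $|c_p(x)|\le|d_p(x)|$. There are three cases.
\begin{itemize}
\item If $x\notin V_p$ and $g(x)\notin V_{g(p)}$, then $c_p(x)=0$.
\item If $x\in V_p$, then $|g(x)-g(p)|/|x-p|=Dg(\xi)$ with $|\xi-p|\le r_p$. By \eqref{eq:scaling}, $|d_p(x)|\le\omega(2r_p)+\omega(r_p)\le b_p$.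
\item If $g(x)\in V_{g(p)}$, then $|x-p|/|g(x)-g(p)|=Dg^{-1}(\xi')$ with $|\xi'-g(p)|\le r_{g(p)}$. The number $\log Dg^{-1}(\xi')$ is within $\omega'(r_{g(p)})$ of $\log Dg^{-1}(g(p))=-\log Dg(p)$. By \eqref{eq:scaling}, $|d_p(x)|\le\omega(2r_p)+\omega'(r_{g(p)})\le b_p$.
\end{itemize}

\emph{Step 4: $\hat g$ is a $C^1$ diffeomorphism.} Let $\beta>0$. By \eqref{eq:radii}, and because $p\mapsto g(p)$ is a bijection of $O$, there is a finite set $O_\beta\subset O$ with $b_p<\beta$ for $p\in O\setminus O_\beta$. For each $x$ at most two of the numbers $c_p(x)$ are nonzero: the sets $V_p$ are disjoint, so at most one $p$ has $x\in V_p$ and at most one $p$ has $g(x)\in V_{g(p)}$. Hence $\sum_{p\notin O_\beta}|c_p|\le2\beta$ on $I$. The series $c=\sum_{p\in O}c_p$ converges uniformly, and $c$ is continuous. If $x\notin O$, then $g(x)\notin O$, the values $u(x)=\sum_pu_p(x)$ and $u(g(x))=\sum_pu_{g(p)}(g(x))$ are finite, and $c(x)=u(g(x))-u(x)$. So the continuous positive function $C=Dg\cdot e^c$ equals $Dg\cdot(\rho\circ g)/\rho$ outside the countable set $O$. By Lemma~\ref{lem:density}, $\hat g$ is a $C^1$ diffeomorphism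 and $D\hat g(\varphi(x))=Dg(x)e^{c(x)}$ for all $x\in I$.

\emph{Step 5: fixed points.} Let $g(p)=p$. If $p\notin O$, then $c(p)=u(g(p))-u(p)=0$, so $D\hat g(\varphi(p))=Dg(p)$. Let $p\in O$. For $p'\in O\setminus\{p\}$ we have $g(p')\ne g(p)=p$; since $p\in V_p$, disjointness gives $p\notin V_{p'}$ and $g(p)\notin V_{g(p')}$, so $c_{p'}(p)=0$. By \eqref{eq:cp} with $g(p)=p$, we get $c(p)=c_p(p)=-(1-\varepsilon)\log Dg(p)$, and $D\hat g(\varphi(p))=Dg(p)^\varepsilon$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Proposition~\ref{prop:weaken} controls $D\hat g$ only at fixed points; elsewhere the derivatives change, and $\hat A$ may differ from $A$. This is harmless, because $P_\tau$ is defined by derivatives at fixed points. The orbits are treated one at a time because their union need not be discrete in itself: in Example~\ref{ex:wreath}, with $F=\{h^{\pm1},\ell^{\pm1}\}$ and $\tau\le\min(\log2,\log D\ell(z))$, both $0$ and $z$ lie in $P_\tau$, and the orbit of $z$ accumulates at $0$.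

\begin{proof}[Proof of Theorem~\ref{thm:main}]
As in Section~\ref{sec:density}, let $F$ be nonempty and symmetric. Let $\tau=\eta/2$, and let $N$ be the number of $G$-orbits that meet $P_\tau$; it is finite by Lemma~\ref{lem:finite}. We prove the theorem by induction on $N$, for all groups $G$ without resilient pairs and all such $F$.

If $N=0$, then $\chi\le\tau<\eta$ by Proposition~\ref{prop:closing}. Proposition~\ref{prop:continuous} gives $\varphi\in\mathrm{Diff}^1_+(I)$ with the required bounds, and conjugation by $\varphi$ maps $G$ into $\mathrm{Diff}^1_+(I)$.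

Let $N\ge1$, let $z\in P_\tau$ and $O=Gz$. By Lemma~\ref{lem:isolated}, every point of $O$ is isolated in $O$. Choose $\varepsilon\in(0,1)$ with $\varepsilon A<\tau$, and let $\varphi_1$ be given by Proposition~\ref{prop:weaken}. The group $\hat G=\varphi_1G\varphi_1^{-1}$ is a subgroup of $\mathrm{Diff}^1_+(I)$ without resilient pairs, and $\hat F$ is finite and symmetric. Let $\varphi_1(p)\in\hat P_\tau$. Then there is a word in $F$ of length $m\ge1$ whose product $\ell$ satisfies $\ell(p)=p$ and $\log D\hat\ell(\varphi_1(p))\ge\tau m$. If $p$ were in $O$, we would have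
\[
\log D\hat\ell(\varphi_1(p))=\varepsilon\log D\ell(p)\le\varepsilon Am<\tau m .
\]
So $p\notin O$, hence $\log D\ell(p)=\log D\hat\ell(\varphi_1(p))\ge\tau m$ and $p\in P_\tau$. This proves $\varphi_1^{-1}(\hat P_\tau)\subset P_\tau\setminus O$. Since $\varphi_1$ maps $G$-orbits onto $\hat G$-orbits, $\hat P_\tau$ meets at most $N-1$ orbits of $\hat G$. The induction hypothesis gives an increasing coordinate change $\varphi_2$ for $\hat G$ with the required bounds on $\hat F$, and $\varphi=\varphi_2\varphi_1$ has the required properties for $G$ and $F$.
\end{proof}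

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
The implication (i)$\Rightarrow$(ii) is Theorem~\ref{thm:main}. For (ii)$\Rightarrow$(iii) take $F=\{f,g\}$ and $\eta=\log2$. The implication (iii)$\Rightarrow$(i) is Lemma~\ref{lem:obstruction}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:smooth}]
Assume (a), and let $g(p)=p$. By the chain rule $Dg(p)=D(\varphi_ng\varphi_n^{-1})(\varphi_n(p))$, and the right side tends to $1$. This gives (b). Assume (b), and write $G$ as an increasing union of nonempty finite symmetric sets $F_n$. For each $F_n$ and each $\tau>0$ the set $P_\tau$ is empty, because $\log D\ell(z)=0$ whenever $\ell(z)=z$. By Proposition~\ref{prop:closing} the growth rate of $F_n$ is $0$, and Proposition~\ref{prop:continuous} gives $\varphi_n\in\mathrm{Diff}^1_+(I)$ with $e^{-1/n}\le D(\varphi_ns\varphi_n^{-1})\le e^{1/n}$ for $s\in F_n$. Each $g\in G$ lies in $F_n$ for large $n$, so (a) holds.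
\end{proof}

\begin{remark}
The two obstructions of the introduction are related: if $(f,g;x,y)$ is a resilient pair with $f,g\in\mathrm{Diff}^1_+(I)$, then some element of the group generated by $f$ and $g$ has a hyperbolic fixed point. Otherwise this countable group satisfies condition (b) of Theorem~\ref{thm:smooth}, hence (a), and Corollary~\ref{cor:answer} excludes the resilient pair.
\end{remark}

\begin{thebibliography}{1}

\bibitem{birs}
\emph{Ordered Groups and Rigidity in Dynamics and Topology},
\texttt{https://www.birs.ca/cmo-workshops/2019/19w5044/report19w5044.pdf}.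

\end{thebibliography}
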